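# The corner flow of an odd–odd vorticity and the Sobolev class of the Yudovich flow

Throughout, $\mathbb R^2=\mathbb C$, $z=x+iy$, $r=|z|$, $\theta$ is the polar angle, $Q=(0,\infty)^2$, and $\nabla^\perp\Psi=(-\Psi_y,\Psi_x)$. The norm $\|\cdot\|_\infty$ is that of $L^\infty(\mathbb R^2)$, and $|\cdot|$ on matrices is the operator norm.

## 1. A stream function with Laplacian $\operatorname{sgn}(xy)$

Put vorticity $+1$ in the first and third quadrants and $-1$ in the second and fourth. We want an explicit $\Psi_0$ with $\Delta\Psi_0=\operatorname{sgn}(xy)$; then $\nabla^\perp\Psi_0$ is a divergence-free field with that vorticity.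

By scaling, one first tries $\Psi_0=r^2G(\theta)$ on $Q$ with $G(0)=G(\frac\pi2)=0$, to be extended oddly. Since $\Delta(r^2G)=G''+4G$, we need $G''+4G=1$. The solutions are $G=\frac14+\mu\cos2\theta+\nu\sin2\theta$. The condition $G(0)=0$ forces $\mu=-\frac14$, and then $G(\frac\pi2)=\frac12\neq0$, so there is no solution: $\sin 2\theta$ is a resonance. The cure is a logarithm. Since $xy$ is harmonic,
$$\Delta(xy\log r)=2\,\nabla(xy)\cdot\nabla\log r=\frac{4xy}{r^2}=2\sin2\theta ,$$
so adding $c\,xy\log r$ changes the equation to $G''+4G=1-2c\sin2\theta$. Multiply by $\sin 2\theta$ and integrate over $(0,\frac\pi2)$. If $G$ vanishes at both ends, the left side gives $0$ after two integrations by parts, so $1=2c\cdot\frac\pi4$, that is, $c=\frac2\pi$. This constant controls everything that follows.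

**Lemma 1 (corner stream function).** Let $c=\frac2\pi$. On $[0,\frac\pi2]$ let $G(\theta)=\frac14(1-\cos2\theta)+\frac\theta\pi\cos2\theta$, and extend $G$ oddly about $0$ and about $\frac\pi2$. Set $\Psi_0=c\,xy\log r+r^2G(\theta)$. Then $\Psi_0\in C^1(\mathbb R^2)$ is odd in $x$ and odd in $y$, $\Delta\Psi_0=\operatorname{sgn}(xy)$ in the sense of distributions, and
$$D^2\Psi_0=c\log r\begin{pmatrix}0&1\\1&0\end{pmatrix}+O(1)\quad\text{a.e.}\tag{1}$$

**Proof.** We have $G(0)=0$ and $G(\frac\pi2)=\frac12-\frac12=0$. So the extension with $G(-\theta)=-G(\theta)$ and $G(\pi-\theta)=-G(\theta)$ makes sense. It is $\pi$-periodic because $G(\pi+\theta)=-G(-\theta)=G(\theta)$. It is piecewise smooth and $C^1$, since an odd reflection at a zero preserves $C^1$. The reflections $x\mapsto-x$ and $y\mapsto-y$ are $\theta\mapsto\pi-\theta$ and $\theta\mapsto-\theta$, so $r^2G$, and hence $\Psi_0$, is odd in each variable.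

On $(0,\frac\pi2)$,
$$G''=\cos2\theta-\tfrac4\pi\sin2\theta-\tfrac{4\theta}\pi\cos2\theta,\qquad G''+4G=1-\tfrac4\pi\sin2\theta .$$
With $\Delta(c\,xy\log r)=\frac4\pi\sin2\theta$ this gives $\Delta\Psi_0=1$ on $Q$. Oddness gives $\operatorname{sgn}(xy)$ on the other open quadrants.

The gradient $\nabla\Psi_0$ is continuous on $\mathbb R^2$: that of $r^2G$ is homogeneous of degree $1$ and continuous, and that of $xy\log r$ tends to $0$ at $0$. On each closed quadrant minus $0$ it is smooth up to the boundary, with first derivatives of at most logarithmic growth at $0$. So $\nabla\Psi_0$ is locally Lipschitz off $0$, in particular on every horizontal or vertical line missing $0$, and its a.e. derivatives are locally integrable. Hence its distributional derivatives are its a.e. derivatives, and no singular part sits on the axes. This proves $\Delta\Psi_0=\operatorname{sgn}(xy)$. Finally,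
$$\partial_{xy}(xy\log r)=\log r+1-\frac{2x^2y^2}{r^4}=\log r+\frac{x^4+y^4}{r^4},$$
while $\partial_{xx}(xy\log r)=\frac{3xy}{r^2}-\frac{2x^3y}{r^4}$, its analogue $\partial_{yy}(xy\log r)$, and $D^2(r^2G)$ are homogeneous of degree $0$ and bounded. $\square$

The velocity $\nabla^\perp\Psi_0$ has leading part
$$\Big(c\,x\log\tfrac1r,\ -c\,y\log\tfrac1r\Big).$$
This is a saddle at the origin: particles come in along the $y$-axis and leave along the $x$-axis. The strain is not constant but grows like $\log\frac1r$. Such a saddle destroys derivatives of the flow at a rate one can compute exactly. We use it to disprove a conjectured lower bound on the Sobolev regularity of flows with bounded vorticity.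

## 2. Yudovich flows and the exponent $2/(1-e^{-t\|\omega_0\|_\infty})$

The planar Euler equation in vorticity form is
$$\omega_t+v\cdot\nabla\omega=0,\qquad \omega(0,\cdot)=\omega_0,\qquad v=K*\omega,\qquad K(z)=\frac{iz}{2\pi|z|^2}=\frac1{2\pi}\frac{(-y,x)}{x^2+y^2}.$$
The relation $v=K*\omega$ encodes $\operatorname{div}v=0$ and $\operatorname{curl}v=\omega$. With $\partial_z=\frac12(\partial_x-i\partial_y)$ and $v=v_1+iv_2$,
$$\partial_zv=\tfrac12(\partial_xv_1+\partial_yv_2)+\tfrac i2(\partial_xv_2-\partial_yv_1)=\tfrac{i\omega}2 .$$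

**Definition (Yudovich solution and its flow).** Let $\omega_0\in L^1\cap L^\infty(\mathbb R^2)$, $\omega_0\not\equiv0$. The Yudovich solution is the unique global weak solution $\omega\in L^\infty([0,\infty);L^1\cap L^\infty)$, with $v=K*\omega$ and $\partial_t\omega+\operatorname{div}(v\omega)=0$ in the sense of distributions on $(0,\infty)\times\mathbb R^2$, with initial datum $\omega_0$. Its flow $X_t$ is given by $\frac{d}{dt}X_t(z)=v(t,X_t(z))$, $X_0(z)=z$.

**Example.** Let $\omega_0=1_{B_1}$. The field equal to $\frac{iz}2$ on $B_1$ and to $\frac{iz}{2|z|^2}$ outside is continuous and divergence-free, has curl $1_{B_1}$, and decays at infinity, so it is $K*\omega_0$. It is tangent to circles, so $\omega=\omega_0$ for all time. It is Lipschitz, so $X_t$ is Lipschitz for every $t$. A jump of vorticity across a smooth curve did no harm here.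

We use the following standard facts of Yudovich theory (see, e.g., Majda–Bertozzi, *Vorticity and Incompressible Flow*, Ch. 8). The field $v$ is bounded and log-Lipschitz uniformly in $t$:
$$|v(t,z)-v(t,z')|\le C|z-z'|\Big(1+\log^+\tfrac1{|z-z'|}\Big).\tag{2}$$
Trajectories are unique, the maps $X_t$ are measure-preserving homeomorphisms, $(t,z)\mapsto X_t(z)$ is continuous, and $\omega(t)=\omega_0\circ X_t^{-1}$, which is the representative we use for every $t$. The typical log-Lipschitz function that is not Lipschitz is $x\log\frac1x$ near $0^+$, exactly what we met in Section 1.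

**Sobolev classes.** $X_t\in W^{1,p}_{loc}$ means that the components of $X_t$ and their distributional first derivatives are in $L^p_{loc}(\mathbb R^2)$. We use the textbook ACL characterization in this form: if a continuous function is absolutely continuous on compact segments of almost every horizontal and almost every vertical line, and its classical partial derivatives are in $L^1_{loc}$, then these are its distributional derivatives.

**Example.** For $0<s<1$ let $\Phi(z)=z|z|^{s-1}$. It is continuous, and smooth off $0$, where $D\Phi$ has singular values $|z|^{s-1}$ and $s|z|^{s-1}$. Hence $|D\Phi|=|z|^{-(1-s)}$, and $\Phi\in W^{1,p}_{loc}$ if and only if $p(1-s)<2$.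

How many derivatives does $X_t$ keep? Clop–Jylhä (2019) give $X_t\in W^{1,p}_{loc}$ for $1<p<\frac2{t\|\omega_0\|_\infty}$, a range that is empty once $t\|\omega_0\|_\infty\ge2$. The conjecture to be decided says that for every $t>0$
$$X_t\in W^{1,p}_{loc}\quad\text{if}\quad 1<p<\frac2{1-\exp\big(-2\int_0^t\|\partial_zv(s,\cdot)\|_\infty ds\big)} .$$
Since $X_s$ preserves measure, $2\|\partial_zv(s)\|_\infty=\|\omega(s)\|_\infty=\|\omega_0\|_\infty$, so the conjectured exponent is $2/(1-e^{-t\|\omega_0\|_\infty})$. It always exceeds $2$, so the conjecture would put every Yudovich flow in $W^{1,2}_{loc}$ at every time. It is false.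

**Definition (odd–odd, corner value).** A function on $\mathbb R^2$ is *odd–odd* if it is odd in $x$ and odd in $y$. If its restriction to $Q$ extends continuously to $\overline Q$, the value of the extension at $0$ is its *corner value*.

**Example.** $M\operatorname{sgn}(xy)(1-|z|)^+$ is odd–odd, and its restriction to $Q$ extends to a Lipschitz function on $\overline Q$ with corner value $M$. As a function on $\mathbb R^2$ it jumps across both axes inside the unit disc.

**Theorem 1 (sharp regularity for corner data).** Let $\omega_0$ be bounded, compactly supported and odd–odd, with $\omega_0|_Q$ the restriction of some $g_0\in C^\alpha(\overline Q)$, $0<\alpha\le1$. Put $A=g_0(0,0)$. Fix $T>0$ and set $q=e^{-|A|T/\pi}$.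

If $A\ne0$, then for $1\le p<\infty$: $X_T\in W^{1,p}_{loc}(\mathbb R^2)$ if and only if $p<\frac1{1-q}=\frac1{1-e^{-|A|T/\pi}}$. Moreover $|DX_T(z)|\le C\max\{1,|xy|^{-(1-q)}\}$ for a.e. $z$.

If $A=0$, then $X_T$ is Lipschitz.

**Theorem 2 (disproof).** Let $M>0$ and $\omega_0(z)=M\operatorname{sgn}(xy)(1-|z|)^+$, so $\|\omega_0\|_\infty=M$. Let $u_*$ be the unique zero in $(0,1)$ of $h(u)=1-2u+u^\pi$, and $\tau_*=\pi\log(1/u_*)$. Then $u_*>3/5$, so $\tau_*<\pi\log(5/3)<1.605$. For every $t$ with $Mt>\tau_*$, the interval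
$$\Big[\frac1{1-e^{-Mt/\pi}},\ \frac2{1-e^{-Mt}}\Big)\subset(1,\infty)$$
is nonempty, and $X_t\notin W^{1,p}_{loc}$ for every $p$ in it. So the conjecture fails at every such $t$. Given any $t>0$, choosing $M>\tau_*/t$ gives a datum for which it fails at time $t$. If $Mt\ge\pi\log2$, then even $X_t\notin W^{1,2}_{loc}$.

**Corollary.** For every $p>1$ there is a $\tau_p$ such that for the data of Theorem 2, $X_t\notin W^{1,p}_{loc}$ whenever $Mt\ge\tau_p$. So no exponent $p>1$ is admissible for all times.

**Theorem 1 implies Theorem 2 and the Corollary.** The datum satisfies the hypotheses of Theorem 1 with $\alpha=1$, $A=M$. Let $T=t$ and $u=e^{-Mt/\pi}\in(0,1)$, so $e^{-Mt}=u^\pi$. By Theorem 1, $X_t\notin W^{1,p}_{loc}$ for all $p\ge\frac1{1-u}$, while the conjecture claims membership for $1<p<\frac2{1-u^\pi}$. These conflict for some $p$ exactly when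
$$\frac1{1-u}<\frac2{1-u^\pi}\iff 1-u^\pi<2-2u\iff h(u)>0 .$$
The function $h$ is strictly convex on $[0,1]$, with $h(0)=1$, $h(1)=0$ and $h'(1)=\pi-2>0$. So $h<0$ just to the left of $1$, and $h$ has a zero in $(0,1)$. A strictly convex function has at most two zeros, and $1$ is one, so $u_*$ is unique, with $h>0$ on $[0,u_*)$ and $h<0$ on $(u_*,1)$. Thus $h(u)>0$ iff $u<u_*$ iff $Mt>\tau_*$. Next, $h(\frac35)=(\frac35)^\pi-\frac15>0$, because $\pi\log\frac53<1.605<1.609<\log5$. Hence $u_*>\frac35$ and $\tau_*<\pi\log\frac53<1.605$. Moreover $\frac1{1-u}\le2$ iff $u\le\frac12$ iff $Mt\ge\pi\log2$. For the Corollary, $\frac1{1-u}\le p$ iff $Mt\ge\tau_p:=\pi\log\frac p{p-1}$. $\square$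

As a consistency check, $1-e^{-|A|T/\pi}\le|A|T/\pi\le T\|\omega_0\|_\infty/\pi$. So the threshold of Theorem 1 is at least $\frac{\pi}{T\|\omega_0\|_\infty}>\frac2{T\|\omega_0\|_\infty}$, in agreement with the Clop–Jylhä range.

The scope is as follows. For the data of Theorem 2 with $0<Mt\le\tau_*$, Theorem 1 shows that the conjectured integrability does hold. Whether it holds for all Yudovich data with $t\|\omega_0\|_\infty\le\tau_*$ is not settled here, nor is the optimal exponent over all Yudovich data as a function of $t\|\omega_0\|_\infty$. The conjecture as stated is false: for every $t>0$ there are data violating it at time $t$.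

## 3. The model saddle: the axes do not decide, the hyperbolas do

This section is motivation, computed in a model; the proof starts in Section 4. Let $A>0$, $a=\frac{2A}\pi$, so that $q=e^{-aT/2}$. On $Q$ consider
$$\dot x=a\,x\,\lambda_m,\qquad\dot y=-a\,y\,\lambda_m,\qquad \lambda_m=\Big(\log\frac1{\max(x,y)}\Big)^+.$$
Where $r<1$, $\lambda_m$ differs from $\log\frac1r$ by at most $\frac12\log2$.

**Along the $x$-axis.** Here $\ell=-\log x$ satisfies $\dot\ell=-a\ell$ as long as $x<1$, so $x(T)=x_0^{e^{-aT}}=x_0^{q^2}$, with derivative of size $x_0^{-(1-q^2)}$. The sensible first guess is that $X_T$ is singular at the origin like $z|z|^{q^2-1}$. By the example in Section 2 this would give the threshold $\frac2{1-q^2}$. The conjectured exponent for the data of Theorem 2 is $\frac2{1-q^\pi}$, and $q^\pi<q^2$, so $\frac2{1-q^2}>\frac2{1-q^\pi}$. An isotropic singularity of this strength never contradicts the conjecture, at any time.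

**Along the $y$-axis.** Here $\ell=-\log y$ satisfies $\dot\ell=a\ell$, so $\ell(s)=\ell_0e^{as}$, and the transverse derivative is $\exp\int_0^Ta\ell\,ds=\exp(\ell_0(e^{aT}-1))=y_0^{-(q^{-2}-1)}$. This is far larger, but it is computed on a null set. That is where the axis computation stops: $L^p$ norms see area, and the axes do not tell us how wide a neighborhood of the $y$-axis shares the large stretching. Points near the $y$-axis are stretched longer the closer they are to it, and there is less and less area of them.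

**Off the axes.** Use $\Sigma=-\frac12\log(xy)$ and $\delta=\frac12\log\frac xy$. In the model $\dot\Sigma=0$ and $\dot\delta=a(\Sigma-|\delta|)^+$, because $-\log\max(x,y)=\Sigma-|\delta|$. Particles move along hyperbolas $xy=e^{-2\Sigma}$. The Jacobian gives $dx\,dy=2xy\,d\Sigma\,d\delta=2e^{-2\Sigma}d\Sigma\,d\delta$, so area density depends on $\Sigma$ only. Hence one should fix $\Sigma$ and maximize the stretching $\exp\int_0^Ta\lambda_m=\exp(\delta(T)-\delta(0))$ over the starting position on the hyperbola. A particle that passes the diagonal at time $s$ has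
$$\delta(0)=-(1-e^{-as})\Sigma,\qquad \delta(T)=(1-e^{-a(T-s)})\Sigma,$$
and the gain $(2-e^{-as}-e^{-a(T-s)})\Sigma$ is largest at $s=\frac T2$, with value $2(1-q)\Sigma$. With $w=e^{-\Sigma}$ the size at time $\frac T2$, the particles occupy area $\sim w^2$ and are stretched by $w^{-(1-q)}$ inbound and again outbound. The sum of $w^{2-2p(1-q)}$ over dyadic $w$ diverges iff $p(1-q)\ge1$. This is the threshold of Theorem 1.

**The case $q=\frac12$, $p=2$.** The optimal particle starts at $(w^{3/2},w^{1/2})$, is at $(w,w)$ at time $\frac T2$, and ends at $(w^{1/2},w^{3/2})$. So at height $y=w^{1/2}$ a horizontal segment of length $y^3$ starting on the $y$-axis is carried to a curve that begins on the $y$-axis and ends at horizontal distance $y$ from it. By Cauchy–Schwarz, $\int_0^{y^3}|\partial_xX_T|^2dx\ge y^2/y^3=1/y$, and $\int_0dy/y=\infty$. This argument needs only endpoint positions, no lower bound on $|DX_T|$ at individual points, and it survives errors that multiply coordinates by bounded factors. The proof of Theorem 1 shows that the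 true flow has only such errors.

## 4. Odd–odd symmetry and Hölder continuity up to the corner

Fix $T>0$ and $\omega_0$ as in Theorem 1. From now on $C$ and $O(1)$ denote quantities bounded by constants that depend on $\omega_0,T$, but not on the point or on $t\in[0,T]$.

**Step 1: reflections.** We show that the symmetry of $\omega_0$ persists, so that the axes are invariant. Let $R$ be an orthogonal reflection of the plane. If $J$ is rotation by $\frac\pi2$, then $K(z)=\frac{Jz}{2\pi|z|^2}$ and $JR=-RJ$, so
$$K(Rz)=-RK(z).\tag{3}$$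
Put $\tilde\omega(t,z)=-\omega(t,Rz)$. Substituting $u=Ru'$,
$$K*\tilde\omega(z)=-\int K(R(Rz-u'))\,\omega(t,u')\,du'=R\,v(t,Rz)=:\tilde v(t,z).$$
Since $\operatorname{div}(R\,w(R\,\cdot))=(\operatorname{div}w)(R\,\cdot)$, also $\partial_t\tilde\omega+\operatorname{div}(\tilde v\tilde\omega)=0$. So $\tilde\omega$ is the Yudovich solution with datum $-\omega_0(R\,\cdot)$, and its flow is $RX_tR$.

Take $R$ to be the reflection $x\mapsto-x$ or $y\mapsto-y$. Since $\omega_0$ is odd–odd, $\tilde\omega_0=\omega_0$, so $\tilde\omega=\omega$ by uniqueness. Hence $\omega(t)$ is odd–odd, $v_1$ is odd in $x$ and even in $y$, $v_2$ is even in $x$ and odd in $y$, and $X_t$ commutes with both reflections. In particular $v_1=0$ on the $y$-axis and $v_2=0$ on the $x$-axis, so the axes are invariant and $0$ is fixed. By uniqueness of trajectories no trajectory off an axis reaches it, in either direction of time, so $X_t(Q)=Q$.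

Take $R(x,y)=(y,x)$. Then $\tilde\omega_0$ satisfies the hypotheses of Theorem 1 with $-A$ in place of $A$, and its flow is $RX_tR$. The conclusions of Theorem 1 are invariant under this conjugation. So **we assume $A\ge0$**.

**Step 2: a Hölder bound for $X_t^{-1}$.** We show that there are $\kappa\in(0,1]$ and $C$ with
$$|X_t^{-1}(z)-X_t^{-1}(z')|\le C|z-z'|^\kappa\qquad\text{for }|z-z'|\le1,\ t\in[0,T].\tag{4}$$
Let $\rho(s)>0$ be the distance of two distinct trajectories, and $L=\log\frac1\rho$. By (2), $|L'|\le C(1+L^+)$, so $1+L^+$ changes by at most the factor $e^{CT}$ on $[0,T]$. With $\kappa=e^{-CT}$,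
$$1+L^+(0)\ge\kappa\,(1+L^+(t)).$$
Let $\rho(t)=|z-z'|\le1$, so that $\rho(0)$ is the left side of (4) and $L^+(t)=\log\frac1{|z-z'|}$. If $\rho(0)\le1$, the inequality reads $\log\frac1{\rho(0)}\ge\kappa-1+\kappa\log\frac1{|z-z'|}$, that is, $\rho(0)\le e^{1-\kappa}|z-z'|^\kappa$. If $\rho(0)>1$, then $L^+(0)=0$, so $\log\frac1{|z-z'|}\le\frac1\kappa-1$, that is, $|z-z'|\ge e^{1-1/\kappa}$. Since $\rho(0)\le1+2T\sup|v|$, which is $O(1)$, (4) holds in this case too.

**Step 3: the vorticity on $\overline Q$.** On $Q$ we have $\omega(t)=g_0\circ X_t^{-1}$, and $X_t^{-1}$ maps $\overline Q$ to itself and fixes $0$. By (4) and boundedness, for all $t\in[0,T]$ the restriction $\omega(t)|_Q$ extends to an element of $C^\beta(\overline Q)$ with $\beta=\alpha\kappa$, norm $O(1)$ and **corner value $A$, the same for all $t$**. Since $v$ is bounded, $\operatorname{supp}\omega(t)$ lies in a fixed disc.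

## 5. Vanishing corner value gives a bounded velocity gradient

The plan is to subtract from $\omega(t)$ an explicit vorticity with the same corner value, built from $\Psi_0$. The remainder still jumps across the axes but has corner value $0$. The next lemma says that it contributes only $O(1)$ to $Dv$.

**Lemma 2.** Let $f$ be bounded and odd–odd, with support in $B_R$, with $f|_Q$ extending to $C^\beta(\overline Q)$ with Hölder constant $H$ and corner value $0$. Then the distributional gradient of $K*f$ is in $L^\infty$, with bound depending only on $\beta,R,H,\|f\|_\infty$.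

The corner value $0$ cannot be dropped: by (1), vorticity with corner value $1$ produces a logarithm.

**Step 1: reduction to truncated integrals.** Let $k=\partial_jK_i$ on $\mathbb R^2\setminus\{0\}$. As $K$ is odd and homogeneous of degree $-1$, $k$ is smooth, even and homogeneous of degree $-2$. The number $c_{ij}=\oint_{|\zeta|=\rho}K_i\frac{\zeta_j}\rho d\sigma$ does not depend on $\rho$. By the divergence theorem $\int k$ over any annulus is a difference of two such numbers, hence $0$. By homogeneity $k$ then has integral $0$ on every circle about $0$. Let $k_\epsilon=k1_{|\zeta|>\epsilon}$. For $\varphi\in C_c^\infty$, integration by parts on $\{|\zeta|>\epsilon\}$, whose outer normal is $-\zeta/\epsilon$, gives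
$$-\int_{|\zeta|>\epsilon}K_i(\zeta)\,\partial_j\varphi(u+\zeta)\,d\zeta=\int k_\epsilon(\zeta)\varphi(u+\zeta)\,d\zeta+\oint_{|\zeta|=\epsilon}K_i\frac{\zeta_j}\epsilon\varphi(u+\zeta)\,d\sigma .$$
As $\epsilon\to0$, the left side converges uniformly in $u$ to the integral over $\mathbb R^2$, with error at most $C_\varphi\int_{|\zeta|\le\epsilon}|K|\le C_\varphi\epsilon$. The last term converges uniformly to $c_{ij}\varphi(u)$. Multiply by $f(u)$ and integrate, using Fubini:
$$\langle\partial_j(K_i*f),\varphi\rangle=c_{ij}\int f\varphi+\lim_{\epsilon\to0}\int(k_\epsilon*f)\varphi .$$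
So it suffices to bound $|k_\epsilon*f(z)|$ uniformly in $\epsilon>0$ and in $z$ off the axes: the pairing is then at most a constant times $\|\varphi\|_{L^1}$. For a reflection $R$ in an axis, differentiating (3) gives $DK(R\zeta)=-R\,DK(\zeta)\,R$ with $R$ diagonal, so $k(R\zeta)=\pm k(\zeta)$. Also $f(Ru)=-f(u)$. Hence $|k_\epsilon*f(Rz)|=|k_\epsilon*f(z)|$, and we may take $z=(x,y)\in Q$. Put $r=|z|$. Since the corner value is $0$ and $|f|$ is even in each variable, $|f(u)|\le H|u|^\beta$ a.e.

**Step 2: the far part $|u-z|\ge r/2$.** This is where the corner value $0$ is used. Here $|u|\le|u-z|+r\le3|u-z|$. If $r\le2R$, then $|u-z|\le3R$ on $\operatorname{supp}f$, and the contribution is at most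
$$C\int_{|\zeta|\le3R}|\zeta|^{-2}H(3|\zeta|)^\beta d\zeta\le CH\int_{|\zeta|\le3R}|\zeta|^{\beta-2}d\zeta<\infty .$$
If $r>2R$, then $|u-z|\ge r-R\ge R$ on $\operatorname{supp}f$, and the contribution is at most $CR^{-2}\|f\|_\infty\cdot\pi R^2$.

**Step 3: the near part $\epsilon<|u-z|<r/2$.** This is where the jump across an axis must be handled. If $r>2R$, then $|u|>r/2>R$ and $f=0$ there. Let $r\le2R$ and first $x\ge y$. Then $x\ge r/\sqrt2>r/2$, so the region lies in $\{u_1>0\}$ and only the jump across the $x$-axis is seen: $f(u)=\operatorname{sgn}(u_2)\,\tilde g(u)$ with $\tilde g(u)=f(u_1,|u_2|)$. Since $\big||u_2|-y\big|\le|u_2-y|$, we have $|\tilde g(u)-\tilde g(z)|\le H|u-z|^\beta$. Hence the near part equals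
$$\tilde g(z)\,J_\epsilon+O\Big(H\int_{|\zeta|<r/2}|\zeta|^{\beta-2}d\zeta\Big),\qquad J_\epsilon=\int_{\epsilon<|u-z|<r/2}k(z-u)\operatorname{sgn}(u_2)\,du ,$$
with $|\tilde g(z)|\le\|f\|_\infty$. It remains to bound $J_\epsilon$. On the circle $u=z+se^{i\phi}$ we have $u_2=y+s\sin\phi$. If $s<y$, then $\operatorname{sgn}(u_2)=1$ and the circle contributes $0$. If $s>y$, then $\operatorname{sgn}(u_2)=\operatorname{sgn}(\sin\phi)$ except where $-\frac ys\le\sin\phi\le0$, a set of angles of measure $2\arcsin\frac ys\le\frac{\pi y}s$. The integral of the even function $k$ against $\operatorname{sgn}(\sin\phi)$ vanishes, since $\operatorname{sgn}(\sin\phi)$ changes sign under $\phi\mapsto\phi+\pi$. Hence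
$$|J_\epsilon|\le C\int_y^\infty s^{-2}\cdot\frac ys\cdot s\,ds=C .$$
If $y\ge x$, the region lies in $\{u_2>0\}$, $f(u)=\operatorname{sgn}(u_1)f(|u_1|,u_2)$, and the same argument applies with $\cos\phi$ and $x$ in place of $\sin\phi$ and $y$. $\square$

## 6. The strain near the corner: $Dv=a\lambda\,\mathrm{diag}(1,-1)+O(1)$

Put
$$a=cA=\tfrac{2A}\pi,\qquad\lambda(z)=\log^+\tfrac1{|z|},\qquad q=e^{-aT/2}=e^{-AT/\pi}.$$

**Step 1: subtracting the explicit corner.** We isolate the singular part of $Dv$. Let $\chi\in C_c^\infty$ be radial with $\chi=1$ on $B_1$, and $\Psi=\chi\Psi_0$. Then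
$$\omega_b:=\Delta\Psi=\chi\operatorname{sgn}(xy)+2\nabla\chi\cdot\nabla\Psi_0+\Psi_0\Delta\chi$$
is bounded, odd–odd and compactly supported. On $Q$ it is smooth up to $\overline Q$, because $\nabla\chi$ and $\Delta\chi$ vanish on $B_1$ and $\Psi_0$ is smooth on $\overline Q\setminus\{0\}$. Its corner value is $1$. Moreover $K*\omega_b=\nabla^\perp\Psi$: the difference has zero divergence and curl, so its components are harmonic, and it tends to $0$ at infinity, so it vanishes by Liouville's theorem.

Let $f=\omega(t)-A\omega_b$. By Section 4 and the properties of $\omega_b$, it satisfies the hypotheses of Lemma 2 with constants uniform in $t\in[0,T]$; in particular its corner value is $A-A=0$. So $v=A\nabla^\perp\Psi+K*f$ with $D(K*f)=O(1)$. Next, $D^2\Psi=\chi D^2\Psi_0+O(1)$, because $\Psi_0\in C^1$ is bounded with its gradient on $\operatorname{supp}\chi$. Also $\chi\log\frac1r=\lambda+O(1)$: there is equality on $B_1$, and outside $B_1$ both are bounded. Since $D\nabla^\perp\Psi=\begin{pmatrix}-\Psi_{xy}&-\Psi_{yy}\\\Psi_{xx}&\Psi_{xy}\end{pmatrix}$,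 (1) gives, for every $t\in[0,T]$ and a.e. $z$,
$$Dv(t,z)=a\,\lambda(z)\begin{pmatrix}1&0\\0&-1\end{pmatrix}+O(1).\tag{5}$$
Here $Dv$ is the distributional derivative. As $v$ is continuous, mollification shows that on a convex open set $U$ with $0\notin\overline U$
$$v(t,\cdot)\ \text{is Lipschitz with constant}\ a\sup_U\lambda+C .\tag{6}$$
In particular $v$ is locally Lipschitz off $0$ and (5) also holds for its classical a.e. derivative.

If $A=0$, then $a=0$, $Dv$ is bounded, $v$ is Lipschitz uniformly in $t\in[0,T]$, and $X_T$ is Lipschitz by Gronwall. This is the last claim of Theorem 1. **From now on $A>0$**, so $0<q<1$.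

**Step 2: the velocity itself.** The aim is to show that for $z=(x,y)\in Q$,
$$v_1=x\,(a\lambda(z)+b_1),\qquad v_2=-y\,(a\lambda(z)+b_2),\qquad|b_i|\le C.\tag{7}$$
Since $v_1(t,0,y)=0$ and $v$ is Lipschitz on $[0,x]\times\{y\}$ for $y>0$, we have $v_1(t,x,y)=\int_0^x\partial_1v_1(t,s,y)\,ds$. For a.e. $y$, (5) holds at a.e. $s$, so $v_1=\int_0^xa\lambda(s,y)\,ds+O(x)$. For $0<s\le x$,
$$0\le\lambda(s,y)-\lambda(x,y)\le\log\frac{|(x,y)|}{|(s,y)|}\le\log\frac xs ,$$
the last step because $s^2(x^2+y^2)\le x^2(s^2+y^2)$. As $\frac1x\int_0^x\log\frac xs\,ds=1$, the claim for $v_1$ follows for a.e. $y$. Then it holds for all $y>0$, since $|v_1/x-a\lambda|\le C$ is a closed condition and both sides are continuous on $Q$. For $v_2$, integrate $\partial_2v_2=-a\lambda+O(1)$ from the $x$-axis, where $v_2=0$, in the same way.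

**Step 3: the flow off the origin.** We bound $DX_T$ by the accumulated strain.

**Lemma 3.** $X_T$ is locally Lipschitz on $\mathbb R^2\setminus\{0\}$, and at every $z\ne0$ where it is differentiable,
$$|DX_T(z)|\le C\exp\Big(\int_0^Ta\lambda(X_s(z))\,ds\Big).\tag{8}$$

**Proof.** Fix $z\ne0$. Since $0$ is fixed by the flow, $d:=\min_{[0,T]}|X_s(z)|>0$. Let $0<\eta<d/2$. By continuity of $(s,w)\mapsto X_s(w)$ and compactness of $[0,T]$, there is a neighborhood $V$ of $z$ with $X_s(w)\in B(X_s(z),\eta)$ for all $w\in V$, $s\in[0,T]$. On this ball, whose closure misses $0$, $\lambda$ differs from $\lambda(X_s(z))$ by at most $\frac\eta{d-\eta}\le\frac{2\eta}d$. For $w\ne w'$ in $V$ let $\rho(s)=|X_s(w)-X_s(w')|>0$. By (6),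
$$\Big|\frac d{ds}\log\rho(s)\Big|\le a\lambda(X_s(z))+\frac{2a\eta}d+C\quad\text{for a.e. }s\in[0,T].$$
Integrating, $X_T$ is Lipschitz on $V$ with constant $\exp\int_0^T\big(a\lambda(X_s(z))+\frac{2a\eta}d+C\big)ds$. This bounds $|DX_T(z)|$ if $X_T$ is differentiable at $z$. Let $\eta\to0$. $\square$

## 7. Trajectories in the coordinates $\Sigma,\delta$

**Step 1: the true flow is the model flow up to $O(1)$ in logarithms.** For $z\in Q$ write $X_s(z)=(x(s),y(s))\in Q$ and
$$\Sigma=-\tfrac12\log(xy),\qquad\delta=\tfrac12\log\tfrac xy,\qquad -\log x=\Sigma-\delta,\qquad-\log y=\Sigma+\delta .$$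
By (7), $\frac{x'}x=a\lambda+b_1$ and $\frac{y'}y=-a\lambda-b_2$, so
$$\Sigma'=\tfrac12(b_2-b_1)=O(1),\qquad\delta'=a\lambda(X_s)+\tfrac12(b_1+b_2)=a\lambda(X_s)+O(1).$$
The large strain cancels in $\Sigma'$. Since $\max(x,y)\le|(x,y)|\le\sqrt2\max(x,y)$ and $-\log\max(x,y)=\Sigma-|\delta|$, we have $\lambda=(\Sigma-|\delta|)^++O(1)$. With $\Sigma_0=\Sigma(0)$ and $F(\delta)=a(\Sigma_0-|\delta|)^+$, on $[0,T]$,
$$\Sigma(s)=\Sigma_0+O(1),\qquad\delta'=F(\delta)+O(1),\qquad a\lambda(X_s)=F(\delta)+O(1).\tag{9}$$
Let $\bar\delta'=F(\bar\delta)$, $\bar\delta(0)=\delta(0)$. The function $F$ is $a$-Lipschitz, whatever $\Sigma_0$ is, so Gronwall gives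
$$\delta=\bar\delta+O(1)\quad\text{on }[0,T].\tag{10}$$
Hence $F(\delta)=F(\bar\delta)+O(1)$ and
$$\int_0^Ta\lambda(X_s(z))\,ds=\int_0^TF(\bar\delta)\,ds+O(1)=\bar\delta(T)-\bar\delta(0)+O(1).\tag{11}$$

**Step 2: the scalar equation.** We find the largest possible gain of $\bar\delta$ for given $\Sigma_0$, and where it is attained.

**Lemma 4.** If $\Sigma_0\le0$, $\bar\delta$ is constant. If $\Sigma_0>0$, then $\bar\delta(T)-\bar\delta(0)\le2(1-q)\Sigma_0$. If $\Sigma_0>0$ and $\bar\delta(0)=-(1-q)\Sigma_0$, then $\bar\delta(T)=(1-q)\Sigma_0$.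

**Proof.** If $\Sigma_0\le0$, then $F\equiv0$. Let $\Sigma_0>0$. If $|\bar\delta(0)|\ge\Sigma_0$, then $F(\bar\delta(0))=0$ and $\bar\delta$ is constant. Otherwise $e=\bar\delta/\Sigma_0\in(-1,1)$ solves $e'=a(1-|e|)$ and is increasing. Over a time interval of length $s$, $1-e$ is multiplied by $e^{-as}$ while $e\ge0$, and $1+e$ is multiplied by $e^{as}$ while $e\le0$. Recall $q^2=e^{-aT}$ and $1-q^2=(1-q)(1+q)\le2(1-q)$.

If $e(0)\ge0$, then $1-e(T)=q^2(1-e(0))$, so $e(T)-e(0)=(1-e(0))(1-q^2)\le2(1-q)$. If $e(T)\le0$, then $1+e(0)=q^2(1+e(T))$, so $e(T)-e(0)=(1+e(T))(1-q^2)\le2(1-q)$. Otherwise $e$ vanishes at some $s\in(0,T)$, so $1+e(0)=e^{-as}$ and $1-e(T)=e^{-a(T-s)}$, and by the inequality of arithmetic and geometric means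
$$e(T)-e(0)=2-e^{-as}-e^{-a(T-s)}\le2-2e^{-aT/2}=2(1-q).$$
Finally, if $e(0)=-(1-q)$, then $1+e(0)=q=e^{-aT/2}$, so $e$ vanishes at $s=\frac T2$ and $e(T)=1-e^{-aT/2}=1-q$. $\square$

## 8. Thin segments at the $y$-axis: divergence for $p\ge\frac1{1-q}$

**Step 1: the optimal starting points.** We choose, at each small height $y>0$, the point for which Lemma 4 is an equality. Let
$$\xi(y)=y^{(2-q)/q}.$$
Since $\frac{2-q}q>1$, $\xi(y)<y$ for $y<1$. For the starting point $(\xi(y),y)$,
$$\Sigma_0=\tfrac12\Big(\tfrac{2-q}q+1\Big)\log\tfrac1y=\tfrac1q\log\tfrac1y,\qquad\delta(0)=\log\tfrac1y-\Sigma_0=q\Sigma_0-\Sigma_0=-(1-q)\Sigma_0 .$$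
By Lemma 4, (9) and (10), $\delta(T)=(1-q)\Sigma_0+O(1)$ and $\Sigma(T)=\Sigma_0+O(1)$. Hence
$$-\log x(T)=\Sigma(T)-\delta(T)=q\Sigma_0+O(1)=\log\tfrac1y+O(1).$$
So the first coordinate of $X_T(\xi(y),y)$ is at least $y/C$, while that of $X_T(0,y)$ is $0$, because the $y$-axis is invariant.

**Step 2: Hölder on each segment.** We turn this displacement into a lower bound for an integral. By Lemma 3, $X_T$ is Lipschitz on the segment $[0,\xi(y)]\times\{y\}$, which misses $0$. So $\int_0^{\xi(y)}|\partial_xX_T(s,y)|\,ds\ge y/C$, and Hölder's inequality gives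
$$\int_0^{\xi(y)}|\partial_xX_T(s,y)|^p\,ds\ \ge\ \Big(\int_0^{\xi(y)}|\partial_xX_T(s,y)|\,ds\Big)^p\xi(y)^{1-p}\ \ge\ C^{-p}\,y^{\,p-(p-1)(2-q)/q}=C^{-p}\,y^{\,2p-1-2(p-1)/q}.$$

**Step 3: integration in $y$.** The last exponent is $\le-1$ iff $2p\le\frac{2(p-1)}q$ iff $pq\le p-1$ iff $p(1-q)\ge1$. In that case, integrating over $y\in(0,\varepsilon)$ gives
$$\int_{B_{2\varepsilon}\setminus\{0\}}|DX_T|^p=\infty\quad\text{for every small }\varepsilon>0 ,$$
since $\{0<s<\xi(y),\ 0<y<\varepsilon\}\subset B_{2\varepsilon}\setminus\{0\}$. Off $0$ the map $X_T$ is locally Lipschitz, so there its weak gradient is its a.e. classical gradient. If $X_T$ were in $W^{1,p}_{loc}$, this gradient would be in $L^p$ near $0$, a contradiction. So $X_T\notin W^{1,p}_{loc}$ for $p\ge\frac1{1-q}$. With the deduction in Section 2, this disproves the conjecture.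

## 9. The bound $|xy|^{-(1-q)}$: convergence for $p<\frac1{1-q}$

**Step 1: the pointwise bound.** By Rademacher's theorem and Lemma 3, $X_T$ is differentiable a.e. and (8) holds a.e. Let $z=(x,y)\in Q$ be such a point. If $xy<1$, then $\Sigma_0>0$, and (8), (11) and Lemma 4 give
$$|DX_T(z)|\le C\,e^{2(1-q)\Sigma_0}=C\,(xy)^{-(1-q)} .$$
If $xy\ge1$, then $\Sigma_0\le0$, $\bar\delta$ is constant, and $|DX_T(z)|\le C$. Since $X_T$ commutes with the axis reflections, for a.e. $z\in\mathbb R^2$,
$$|DX_T(z)|\le C\max\{1,|xy|^{-(1-q)}\}.\tag{12}$$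

**Step 2: the Sobolev class.** It remains to check that (12) concerns the distributional gradient on all of $\mathbb R^2$, including at $0$. The right side of (12) is in $L^p_{loc}$ when $p(1-q)<1$, because $\int_0^1s^{-p(1-q)}ds<\infty$. For $p=1$ this holds since $q>0$, so the a.e. gradient is in $L^1_{loc}$. The map $X_T$ is continuous and, being locally Lipschitz off $0$, it is Lipschitz on compact segments of every horizontal or vertical line missing $0$, hence of almost every such line. By the ACL characterization, the distributional gradient of $X_T$ on $\mathbb R^2$ is its a.e. gradient. Therefore $X_T\in W^{1,p}_{loc}$ for $1\le p<\frac1{1-q}$. Together with Section 8 and (12) this proves Theorem 1 for $A>0$. The case $A<0$ follows by the conjugation in Section 4, and the case $A=0$ was settled in Section 6. $\blacksquare$
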